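# Testing 3-colorability costs order $\epsilon^{-2}$ queries

## 1. The guess $\epsilon^{-2}$, tried on a fixed coloring, a clique and a cone

We work with dense graphs. The input is a graph $G$ on $n$ vertices, and an algorithm may only ask questions of the form "is $\{u,v\}$ an edge?". It knows $n$ and a proximity parameter $\epsilon\in(0,1)$.

**Definition (distance).** A graph on $n$ vertices is $\epsilon$-far from $k$-colorable if at least $\epsilon n^2$ edges must be added or removed to make it $k$-colorable.

A coloring $f:V\to[k]$ here need not be proper. An edge $vw$ is monochromatic (mono) for $f$ if $f(v)=f(w)$. Then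

$$G\text{ is }\epsilon\text{-far from }k\text{-colorable}\iff\text{every } f:V\to[k]\text{ has at least }\epsilon n^2\text{ mono edges.}\tag{1}$$

Indeed, deleting the mono edges of $f$ leaves a $k$-colorable graph. Conversely, if a modified graph is properly colored by $f$, then all mono edges of $f$ have been deleted. For example, every 3-coloring of $K_4$ has a mono edge and some 3-coloring has exactly one, so $K_4$ is $\epsilon$-far from 3-colorable exactly when $\epsilon\le\frac1{16}$.

**Definition (tester).** A tester for $k$-colorability is a randomized algorithm that, for every $n$ and $\epsilon$, accepts every $k$-colorable graph with probability at least $\frac23$ and rejects every $\epsilon$-far graph with probability at least $\frac23$. It has one-sided error if it accepts every $k$-colorable graph with probability $1$. Queries may be adaptive.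

Let $q_T(n,\epsilon)$ be the maximum number of queries of the tester $T$ over all $n$-vertex graphs and all coins, and let $q_T(\epsilon)=\sup_nq_T(n,\epsilon)$. For $k=3$ put $q(\epsilon)=\min_Tq_T(\epsilon)$, and let $q_1(\epsilon)$ be the same minimum over one-sided testers. The problem, taken from "Sublinear Time Algorithms", is to find the order of growth of $q(\epsilon)$, and of $q_1(\epsilon)$ if it is different, as $\epsilon\to0$.

Two results set the scene. Goldreich, Goldwasser and Ron sample $O(1/\epsilon^3)$ vertices, query all pairs, and accept iff the sample spans a $k$-colorable graph. Hence every $\epsilon$-far graph has a non-$k$-colorable subgraph on $O(1/\epsilon^3)$ vertices. For $k\ge3$, Alon and Krivelevich lowered this to $O(1/\epsilon^2)$ vertices and showed that in general $\Omega(1/\epsilon)$ vertices are needed. These are statements about sizes of subgraphs. They do not by themselves give matching bounds on the number of queries, in particular not for two-sided testers.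

What would one guess? Take $s$ random vertices. A fixed coloring of $V$ has density at least $\epsilon$ of mono edges, so the sample sees about $\epsilon s^2$ of them. If the chance of seeing none were about $e^{-\epsilon s^2}$, it would beat the $k^s$ colorings of the sample as soon as $s$ is a large multiple of $1/\epsilon$. Querying all pairs then costs about $s^2\approx\epsilon^{-2}$. So the guess is $q(\epsilon)\approx\epsilon^{-2}$. Let us try it on examples with $k=3$.

**Example 1 (a clique).** Let $G$ be a clique on $m=\lceil\sqrt{12\epsilon}\,n\rceil$ vertices plus isolated vertices, with $\epsilon\le\frac1{12}$ and $m\ge6$. By convexity a 3-coloring has at least $3\cdot\frac12\cdot\frac m3(\frac m3-1)=\frac{m^2}6-\frac m2\ge\frac{m^2}{12}\ge\epsilon n^2$ mono edges, so $G$ is $\epsilon$-far. Take four batches of $\lceil3/\sqrt{12\epsilon}\rceil$ random vertices. Each batch misses the clique with probability at most $e^{-3}<0.05$, and four random clique vertices, one from each batch, coincide somewhere with probability at most $6/m$. So, for large $n$, $O(\epsilon^{-1/2})$ vertices and $O(1/\epsilon)$ queries find a $K_4$ with probability above $\frac23$.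

**Example 2 (a cone).** Let $\epsilon\le\frac1{144}$. Split $V$ into $W$ with $|W|=12\epsilon n$ and $U_1,U_2,U_3$ of equal size $m=(1-12\epsilon)n/3\ge\frac{11}{36}n\ge\frac n4$ (choose $n$ and $\epsilon$ so that these are integers). Join all pairs between different $U_i$, and all pairs between $W$ and the $U_i$. Given $f$, let $\kappa_i$ be a most frequent color on $U_i$; it occurs at least $m/3$ times. If $\kappa_i=\kappa_j$ with $i\ne j$, there are at least $m^2/9\ge n^2/144\ge\epsilon n^2$ mono edges. Otherwise the $\kappa_i$ are all three colors, so each $w\in W$ has at least $m/3\ge n/12$ mono edges, in total at least $12\epsilon n\cdot\frac n{12}=\epsilon n^2$. So $G$ is $\epsilon$-far.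

The cone tells us three things. First, if a random sample $S$ of $s$ vertices misses $W$, then $G[S]$ is 3-colorable. The expected size of $S\cap W$ is $12\epsilon s$, so for $s\le\frac1{36\epsilon}$ a sample is 3-colorable with probability at least $\frac23$. So sample size $1/\epsilon$ really is needed. Second, the reasoning behind the guess is wrong. Let $f$ be $i$ on $U_i$ and $1$ on $W$. It is proper on $G[S]$ whenever $S\cap W=\emptyset$. If $S$ contains each vertex independently with probability $p=s/n\le\frac12$, this has probability $(1-p)^{12\epsilon n}\ge4^{-12\epsilon s}$ (we used $1-p\ge4^{-p}$ on $[0,\frac12]$, where $4^{-p}$ is convex and agrees with $1-p$ at both ends). At $s=C/\epsilon$ this is a constant, not $e^{-\Omega(s)}$; it cannot pay for $k^s$ colorings. Third, the cone does not need $\epsilon^{-2}$ queries. Take 12 random vertices and $\lceil\frac1{4\epsilon}\rceil$ further random vertices, and query all pairs that meet the first group. The first group misses some $U_i$ with probability at most $3(\frac{25}{36})^{12}<0.04$, and the second misses $W$ with probability at most $e^{-3}<0.05$. So $O(1/\epsilon)$ queries find a $K_4$ with probability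 above $0.9$.

So the reason for the upper half of the guess breaks, and both simple graphs can be rejected with $O(1/\epsilon)$ queries. The guess is nevertheless correct, for both kinds of error and without logarithmic factors.

## 2. The theorems, and the query complexity deduced from them

**Theorem A (upper bound).** Let $k\ge2$, $\eta\in(0,1)$, $C=8(k+1)\ln\frac{4k+2}\eta$. Let $G$ be $\epsilon$-far from $k$-colorable on $n\ge C/\epsilon$ vertices. Let $S$ contain each vertex independently with probability $p=\frac C{\epsilon n}$. Then $\Pr[G[S]\text{ is }k\text{-colorable}]\le\eta$.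

**Theorem B (lower bound).** For each $k\ge3$ there are $\epsilon_k,b_k>0$ such that for all $\epsilon\le\epsilon_k$, every tester for $k$-colorability (two-sided error, adaptive) has $q_T(\epsilon)\ge b_k/\epsilon^2$.

**Corollary.** $q(\epsilon)=\Theta(\epsilon^{-2})$ and $q_1(\epsilon)=\Theta(\epsilon^{-2})$.

We use four textbook tail bounds. If $X$ is a sum of independent $0/1$ variables with mean $\mu$, the Chernoff bounds say $\Pr[X>2\mu]\le e^{-\mu/3}$ and $\Pr[X<\mu/2]\le e^{-\mu/8}$. Hoeffding's inequality says that a binomial variable with parameters $M,\frac12$ satisfies $\Pr[X\le\frac M2-t]\le e^{-2t^2/M}$. Markov's inequality says $\Pr[X>x]\le\mathbb E[X]/x$ for $X\ge0$ and $x>0$.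

**Proof of the Corollary from A and B.** Since $q\le q_1$, Theorem B bounds both from below, and it remains to bound $q_1$ from above. Take $k=3$ and $\eta=\frac16$, so $C=32\ln84<142$, and put $\mu=C/\epsilon$. The tester is as follows. If $n\le\mu$, query all pairs and accept iff $G$ is 3-colorable. If $n>\mu$, draw $S$ as in Theorem A; if $|S|>2\mu$, accept; otherwise query all pairs in $S$ and accept iff $G[S]$ is 3-colorable.

A 3-colorable graph is never rejected. If $n\le\mu$, an $\epsilon$-far graph is always rejected. If $n>\mu$, it is accepted with probability at most $\frac16+\Pr[|S|>2\mu]\le\frac16+e^{-\mu/3}<\frac13$, because $|S|$ has mean $pn=\mu\ge C>100$. The number of queries is at most $(2\mu)^2/2=2C^2/\epsilon^2$. $\square$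

Sections 3 to 6 prove Theorem A, Sections 7 to 12 prove Theorem B, and Sections 13 and 14 contain stronger versions.

## 3. Forcing with one fixed threshold stops at $\epsilon^{-2}$ vertices

Here is a natural attack on Theorem A. Suppose $G[S]$ has a proper $k$-coloring $\chi$. Reveal the colors of vertices of $S$ one at a time. Each vertex $v$ keeps the list $L(v)$ of colors not yet used on revealed neighbors, and is dead when the list is empty. Let $C_i$ be the set of live vertices with $i$ in their list, and $m(v)=\min_{i\in L(v)}\frac1n|N(v)\cap C_i|$ for live $v$. So $m(v)$ is the least damage that coloring $v$ can do. Put $\tau=\epsilon/2$ and, as long as some $v\in S$ has $m(v)\ge\tau$, reveal it.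

Each reveal lowers $\frac1n\sum_i|C_i|$, which starts at $k$, by at least $\tau$. So there are at most $2k/\epsilon$ reveals. At the end $S$ avoids the set $B$ of vertices that are dead or have $m(v)\ge\tau$. Moreover $|B|\ge\frac\epsilon2n$. To see this, give each live $v$ a color $f(v)$ attaining the minimum $m(v)$, and color dead vertices arbitrarily. A mono edge $vw$ outside $B$, of color $i$, has $w\in N(v)\cap C_i$, a set of fewer than $\tau n$ vertices. If $|B|<\frac\epsilon2n$ there would be fewer than $\tau n^2+\frac\epsilon2n^2=\epsilon n^2$ mono edges, against (1).

Now use a union bound. A given $B$ is avoided by $S$ with probability at most $e^{-p\epsilon n/2}=e^{-\epsilon s/2}$, where $s=pn$. There may be $k^{2k/\epsilon}$ sequences of revealed colors. Even if the choice of the revealed vertices cost nothing, we would need $\frac{\epsilon s}2\ge\frac{2k}\epsilon\ln k$. This is the exact point where the argument stops: it needs $s\ge4k\ln k/\epsilon^2$ vertices, hence order $\epsilon^{-4}$ queries. The history is $1/\epsilon$ steps long, while the forbidden set is only known to have size $\frac\epsilon2n$.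

There is a second loss. Suppose we knew that after $t$ reveals the forbidden set has size at least $\gamma\epsilon tn$ with a constant $\gamma$. The revealed vertices are among $n^t$ sequences, each contained in $S$ with probability $p^t$. With $pn=C/\epsilon$, the union bound reads
$$(kpn)^te^{-p\gamma\epsilon tn}=\Big(\frac{kC}\epsilon\,e^{-C\gamma}\Big)^t,$$
which is small only if $C$ grows like $\log\frac1\epsilon$.

One change of rule cures both. Always reveal the vertex of $S$ with the *largest* damage, and forbid all vertices with larger damage than the one revealed. This is free, because $S$ contains none of them. It has two effects. Every surviving vertex has damage at most that of the last revealed vertex, and the revealed damages sum to at most $k$. So later vertices are cheap on average, and to reach $\epsilon n^2$ mono edges the forbidden set must at some time be as large as $\gamma\epsilon tn$. Also, the revealed vertex can be read off from $S$, so a given $S$ is compatible with at most $k^t$ histories of length $t$.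

## 4. Traces

Fix an $\epsilon$-far graph $G$ as in Theorem A. Put $\tau=\frac\epsilon2$ and $\gamma=\frac1{4(k+1)}$, and fix a linear order on $V$. The histories are defined without reference to a sample.

**Definition (admissible trace).** A trace is a sequence $F=((v_1,c_1),\dots,(v_t,c_t))$ with $v_\ell\in V$ and $c_\ell\in[k]$. Admissible traces, with alive sets $A_t\subseteq V$, nonempty lists $L_t(v)\subseteq[k]$ for $v\in A_t$ and numbers $a_t(v)$ for $v\in A_t$, are defined recursively. Throughout,
$$C_i^t=\{v\in A_t:i\in L_t(v)\},\qquad m_t(v)=\min_{i\in L_t(v)}\tfrac1n|N(v)\cap C_i^t|\quad(v\in A_t).$$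
The empty trace is admissible, with $A_0=V$, $L_0(v)=[k]$, $a_0=m_0$. Let $F$ be admissible of length $t$. Write $v\succ_tw$ if $a_t(v)>a_t(w)$, or if $a_t(v)=a_t(w)$ and $v$ precedes $w$ in the fixed order; this is a linear order on $A_t$. Extending $F$ by $(v_{t+1},c_{t+1})$ is admissible iff $v_{t+1}\in A_t$, $c_{t+1}\in L_t(v_{t+1})$ and $d_{t+1}:=a_t(v_{t+1})\ge\tau$. Then:

* $O_{t+1}=\{v\in A_t:v\succ_tv_{t+1}\}$ (the vertices that outrank the chosen one);
* for $v\in A_t$, $L_{t+1}(v)=L_t(v)\setminus\{c_{t+1}\}$ if $v\sim v_{t+1}$, and $L_{t+1}(v)=L_t(v)$ otherwise;
* $Z_{t+1}=\{v\in A_t:L_{t+1}(v)=\emptyset\}$ and $A_{t+1}=A_t\setminus(O_{t+1}\cup Z_{t+1})$;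
* $a_{t+1}(v)=\min(a_t(v),m_{t+1}(v))$ for $v\in A_{t+1}$.

So $a_t(v)=\min_{\ell\le t}m_\ell(v)$. We take the running minimum because $m_t(v)$ can rise when $v$ loses the color that attained the minimum. As $t$ grows, the sets $A_t,L_t(v),C_i^t$ and the numbers $a_t(v)$ never increase. Let $F_t$ be the prefix of length $t$, and put $d_0=1$.

**Definition (forbidden sets).** For an admissible $F$ of length $t$,
$$X(F)=V\setminus A_t,\qquad X^*(F)=V\setminus\{v\in A_t:a_t(v)<\tau\}\supseteq X(F).$$

**Example 3 (a triangle, $k=2$).** Let $G=K_3$ on $\{1,2,3\}$ with this order. Every 2-coloring has a mono edge, so take $\epsilon=\frac19$, $\tau=\frac1{18}$. All $a_0(v)=\frac23$, so $1\succ_02\succ_03$.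

Choose $(2,1)$. Then $d_1=\frac23$, $O_1=\{1\}$, the list of $3$ becomes $\{2\}$, the list of $2$ stays $\{1,2\}$, and $A_1=\{2,3\}$. Now $C_1^1=\{2\}$ and $C_2^1=\{2,3\}$, so $a_1(2)=0$ (color $1$) and $a_1(3)=\frac13$. Here $X=\{1\}$ and $X^*=\{1,3\}$. Continue with $(3,2)$: $d_2=\frac13$, nobody outranks $3$, the list of $2$ becomes $\{1\}$, and $a_2(2)=a_2(3)=0$. Now $X=X^*=\{1\}$. This is the history of the sample $\{2,3\}$ colored $\chi(2)=1,\chi(3)=2$.

Choose instead $(1,1)$ and then $(2,2)$. After the first step $O_1=\emptyset$, the lists of $2,3$ are $\{2\}$, $C_2^1=\{1,2,3\}$, and $a_1(2)=a_1(3)=\frac23$. In the second step $O_2=\emptyset$ by the tie rule, and vertex $3$ loses its last color, so $Z_2=\{3\}=X$. This is the history of the sample $\{1,2\}$.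

## 5. Why the forbidden set grows linearly with the length

The first lemma records the budget: the chosen damages decrease and have bounded sum.

**Lemma 1.** Let $F$ be admissible of length $T$.
(a) $a_t(v)\le d_t$ for all $v\in A_t$, $0\le t\le T$.
(b) $1=d_0\ge d_1\ge\dots\ge d_T$.
(c) $\sum_{t=1}^Td_t\le k$.
(d) $v_1,\dots,v_T$ are distinct.

**Proof.** (a) For $t=0$, $a_0(v)=\deg(v)/n\le1$. For $t\ge1$ and $v\in A_t$ we have $v\notin O_t$, so $a_t(v)\le a_{t-1}(v)\le a_{t-1}(v_t)=d_t$.

(b) Since $v_{t+1}\in A_t$, part (a) gives $d_{t+1}=a_t(v_{t+1})\le d_t$.

(c) The potential $\frac1n\sum_i|C_i^t|$ starts at $k$ and is never negative. In step $t+1$ every vertex of $N(v_{t+1})\cap C^t_{c_{t+1}}$ leaves the class of color $c_{t+1}$. So the potential drops by at least $\frac1n|N(v_{t+1})\cap C^t_{c_{t+1}}|\ge m_t(v_{t+1})\ge a_t(v_{t+1})=d_{t+1}$, where the first inequality uses $c_{t+1}\in L_t(v_{t+1})$.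

(d) In step $\ell$ the vertex $v_\ell$ is not in $O_\ell$, and its list does not change since it is not its own neighbor. So $v_\ell\in A_\ell$ with $c_\ell\in L_\ell(v_\ell)$. All its alive neighbors have lost $c_\ell$, so $N(v_\ell)\cap C^\ell_{c_\ell}=\emptyset$ and $a_\ell(v_\ell)=m_\ell(v_\ell)=0$. From then on $a_t(v_\ell)=0<\tau$ as long as $v_\ell$ is alive, so $v_\ell$ is never chosen again. $\square$

The next lemma is the heart of the upper bound. It is for exactly the point where Section 3 stopped: the forbidden set must at some time be proportional to the number of steps.

**Lemma 2.** Let $F$ be admissible of length $T$. Then $|X(F_t)|\ge\gamma\epsilon tn$ for some $1\le t\le T$, or $|X^*(F)|\ge\gamma\epsilon(T+1)n$.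

**Proof.** Let $X_t=X(F_t)$ for $0\le t\le T$ and $X_{T+1}=X^*(F)$. These sets increase with $t$, and $X_0=\emptyset$. Put $\delta_t=|X_t|/n$, and suppose that $\delta_t<\gamma\epsilon t$ for all $1\le t\le T+1$.

**Step 1: a coloring of all of $V$.** We let each vertex choose its color at the moment, up to its last safe time, at which it does least damage. For $v\in X_t\setminus X_{t-1}$ $(1\le t\le T+1)$ let $s(v)=t-1$; for $v\notin X_{T+1}$ let $s(v)=T$. In all cases $v\in A_{s(v)}$. Since $a_{s(v)}(v)=\min_{\ell\le s(v)}m_\ell(v)$, we can choose $\ell(v)\le s(v)$ and $f(v)\in L_{\ell(v)}(v)$ with $\frac1n|N(v)\cap C^{\ell(v)}_{f(v)}|=a_{s(v)}(v)$.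

**Step 2: counting mono edges.** The purpose is to charge each mono edge to its endpoint with the earlier time. Let $f(v)=f(w)=i$, $vw\in E(G)$, $\ell(v)\le\ell(w)$. Since $\ell(w)\le s(w)$, the vertex $w$ is alive at time $\ell(w)$, and $i\in L_{\ell(w)}(w)$. So $w\in C_i^{\ell(w)}\subseteq C_i^{\ell(v)}$, and $w$ is one of the $n\,a_{s(v)}(v)$ elements of $N(v)\cap C_i^{\ell(v)}$. Hence $f$ has at most $n\sum_va_{s(v)}(v)$ mono edges.

**Step 3: comparing with $\epsilon n^2$.** If $v\notin X_{T+1}$ then $a_{s(v)}(v)=a_T(v)<\tau$. If $v\in X_t\setminus X_{t-1}$ then $a_{s(v)}(v)=a_{t-1}(v)\le d_{t-1}$ by Lemma 1(a). Since $G$ is $\epsilon$-far, (1) gives, after division by $n^2$ and summation by parts with $\delta_0=0$,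
$$\epsilon\le\tau+\sum_{t=1}^{T+1}(\delta_t-\delta_{t-1})d_{t-1}=\frac\epsilon2+\delta_{T+1}d_T+\sum_{t=1}^T\delta_t(d_{t-1}-d_t).\tag{2}$$
By Lemma 1(b) the coefficients of the $\delta_t$ are nonnegative, so we may replace $\delta_t$ by $\gamma\epsilon t$. Moreover
$$(T+1)d_T+\sum_{t=1}^Tt(d_{t-1}-d_t)=(T+1)d_T+\sum_{t=0}^{T-1}(t+1)d_t-\sum_{t=1}^Ttd_t=\sum_{t=0}^Td_t\le k+1$$
by Lemma 1(c) and $d_0=1$. So the right side of (2) is at most $\frac\epsilon2+\gamma\epsilon(k+1)=\frac34\epsilon<\epsilon$, a contradiction. $\square$

## 6. Reading the trace off the sample, and the proof of Theorem A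

We now connect traces with samples: a colorable sample produces a trace (Lemma 3), and it is compatible with few traces (Lemma 4).

**Lemma 3.** If $G[S]$ is $k$-colorable, there is an admissible trace $F$ with all $v_\ell\in S$ and $S\cap X^*(F)=\emptyset$. Consequently $S\cap X(F_t)=\emptyset$ for every prefix $F_t$.

**Proof.** Let $\chi$ be a proper $k$-coloring of $G[S]$. We build $F$ keeping the invariant that $S\subseteq A_t$ and $\chi(v)\in L_t(v)$ for all $v\in S$. It holds at $t=0$. If some $v\in S$ has $a_t(v)\ge\tau$, let $v_{t+1}$ be the $\succ_t$-maximal element of $S$ and $c_{t+1}=\chi(v_{t+1})$. This is admissible: $a_t(v_{t+1})\ge\tau$ by maximality, and $c_{t+1}\in L_t(v_{t+1})$ by the invariant. Again by maximality $S\cap O_{t+1}=\emptyset$. If $v\in S$ is adjacent to $v_{t+1}$ then $\chi(v)\ne c_{t+1}$. So $\chi(v)\in L_{t+1}(v)$ for all $v\in S$, in particular $S\cap Z_{t+1}=\emptyset$, and the invariant persists.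

By Lemma 1(c) and $d_t\ge\tau$ there are at most $k/\tau$ steps, so the process stops, at some length $T$. Then $S\subseteq A_T$ and $a_T<\tau$ on $S$, which is $S\cap X^*(F)=\emptyset$. The last claim follows from $X(F_t)\subseteq X(F)\subseteq X^*(F)$. $\square$

**Lemma 4.** For every $S\subseteq V$ and $t\ge0$ there are at most $k^t$ admissible traces $F$ of length $t$ with $v_1,\dots,v_t\in S$ and $S\cap X(F)=\emptyset$. The same holds with $X^*$ in place of $X$.

**Proof.** Since $X\subseteq X^*$, the condition with $X^*$ is stronger, so the first statement suffices. The condition says $S\subseteq A_t$. So for each $\ell\le t$ we have $S\subseteq A_{\ell-1}$ and $S\cap O_\ell=\emptyset$: no element of $S$ outranks $v_\ell$ in $\succ_{\ell-1}$. As $v_\ell\in S$, it is the $\succ_{\ell-1}$-maximum of $S$. So $v_\ell$ is determined by $S$ and $F_{\ell-1}$, and only $c_\ell$, with at most $k$ options, is free. $\square$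

In Example 3, the traces compatible with $S=\{2,3\}$ must start with vertex $2$, the maximum of $S$.

**Proof of Theorem A.**

**Step 1: two bad events.** We translate "$G[S]$ is $k$-colorable" into a statement about one trace. Suppose $G[S]$ is $k$-colorable, take $F$ from Lemma 3, and apply Lemma 2 to it; in the first case of Lemma 2 replace $F$ by $F_t$. Then one of the following holds.

1. For some $t\ge1$ there is an admissible $F$ of length $t$ with all $v_\ell\in S$, $S\cap X(F)=\emptyset$ and $|X(F)|\ge\gamma\epsilon tn$.
2. For some $t\ge0$ there is an admissible $F$ of length $t$ with all $v_\ell\in S$, $S\cap X^*(F)=\emptyset$ and $|X^*(F)|\ge\gamma\epsilon(t+1)n$.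

**Step 2: a union bound that does not pay for the vertices.** Let $Y(F)$ denote $X(F)$ throughout, or $X^*(F)$ throughout, and let $M\ge0$. We want to bound the probability that some trace $F$ of length $t$ with $|Y(F)|\ge M$ has all $v_\ell\in S$ and $S\cap Y(F)=\emptyset$. Only traces with $\{v_1,\dots,v_t\}\cap Y(F)=\emptyset$ matter, and the sums below run over those of length $t$. For them, since the $v_\ell$ are distinct by Lemma 1(d), the event has probability exactly $p^t(1-p)^{|Y(F)|}$.

The idea is to split the factor $(1-p)^{|Y|}$ in two halves: one gives decay, the other makes the sum over $F$ an expectation that Lemma 4 controls. From $1-p\le(1-\frac p2)^2$,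
$$\sum_{|Y(F)|\ge M}p^t(1-p)^{|Y(F)|}\le2^t\Big(1-\frac p2\Big)^M\sum_F\Big(\frac p2\Big)^t\Big(1-\frac p2\Big)^{|Y(F)|}\le(2k)^te^{-pM/2}.\tag{3}$$
For the last inequality, let $S'$ contain each vertex independently with probability $\frac p2$. The sum over $F$ is the expected number of traces $F$ of length $t$ with all $v_\ell\in S'$ and $S'\cap Y(F)=\emptyset$. By Lemma 4 this number is always at most $k^t$.

**Step 3: summing over $t$.** Put
$$\rho=e^{-pn\gamma\epsilon/2}=e^{-C\gamma/2}=\frac\eta{4k+2}.$$
By (3) with $M=\gamma\epsilon tn$ in case 1 and $M=\gamma\epsilon(t+1)n$ in case 2, the two cases together have probability at most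
$$\sum_{t\ge1}(2k\rho)^t+\sum_{t\ge0}(2k)^t\rho^{t+1}=\frac{(2k+1)\rho}{1-2k\rho}\le\frac{\eta/2}{1/2}=\eta,$$
because $(2k+1)\rho=\frac\eta2$ and $2k\rho<\frac12$. $\blacksquare$

## 7. From blown-up sparse graphs to linear equations

For the lower bound, clique and cone are useless: $O(1/\epsilon)$ queries expose them. A better candidate is to take a bounded-degree graph $H$ on $N$ vertices in which every 3-coloring has at least $cN$ mono edges, and to replace each vertex by $n/N$ twins in hidden positions. Given a coloring $f$ of the blow-up, a random choice of one twin per vertex colors $H$ with an expected number $(N/n)^2\cdot\#\{\text{mono edges of }f\}$ of mono edges. So $f$ has at least $cn^2/N$ of them, and the distance is of order $\epsilon\approx1/N$. A query at two random vertices finds an edge with probability $O(1/N)$. So the first edge costs about $N\approx1/\epsilon$ queries.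

This gives $1/\epsilon$, and it stops there unless the first edges found are worthless. We want the first $\delta N$ discoveries to carry no information at all, each at a price of about $N$ queries; that would be $N^2\approx\epsilon^{-2}$ queries. Against a two-sided tester we need a 3-colorable companion with the same distribution of partial views.

Linear equations over $\mathbb F_2$ supply this. Let $Ax=b$ have $8N$ equations, three variables each, such that every $\delta N$ rows of $A$ are linearly independent. If $b=Az$ with $z$ uniform, then the entries of $b$ in any $\delta N$ positions are uniform, just as for a uniform $b$. In the first case the system is solvable; for uniform $b$ it is, with high probability, far from solvable. We encode the system in a type graph, blow it up with hidden types, and arrange that only a discovered edge can reveal an entry of $b$.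

Put $\delta=10^{-6}$ from now on.

## 8. Sparse equations with independent small subsystems

**Lemma 5.** For all large $N$ there is a system of $M=8N$ rows, each having 3 slots filled by variables from $[N]$ (repetitions allowed), with every variable in exactly 24 slots, such that every set of at most $\delta N$ rows of the corresponding matrix $A\in\mathbb F_2^{M\times N}$ is linearly independent. (Row $r$ of $A$ is the sum of the unit vectors of its three slots.)

**Proof.** Match the $24N$ row slots with $24N$ variable slots (24 per variable) by a uniformly random bijection.

**Step 1: expansion suffices.** Suppose every nonempty set $R$ of $r\le\delta N$ rows covers more than $3r/2$ variables. The rows of $R$ have $3r$ slots, so some variable occupies exactly one of them. Its coordinate in the sum of the rows of $R$ is $1$, so this sum is not $0$. As this holds for every nonempty set of at most $\delta N$ rows, every such set is linearly independent.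

**Step 2: expansion fails with small probability.** Let $1\le r\le\delta N$ and $y=\lfloor3r/2\rfloor$. If $R$ covers at most $y$ variables, they lie in some set of exactly $y$ variables. For fixed $R$ and a fixed set of $y$ variables, the $3r$ row slots all go to the $24y$ slots of these variables with probability $\prod_{j=0}^{3r-1}\frac{24y-j}{24N-j}\le(y/N)^{3r}$ (and with probability $0$ if $24y<3r$). So some $R$ with $|R|=r$ covers at most $y$ variables with probability at most
$$\binom Mr\binom Ny\Big(\frac yN\Big)^{3r}\le\Big(\frac{8eN}r\Big)^r\Big(\frac{eN}y\Big)^y\Big(\frac yN\Big)^{3r}.$$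
The logarithm of the last two factors has derivative $\ln\frac Ny+\frac{3r}y>0$ in $y\le N$, so we may substitute $y=3r/2\le N$. The powers of $N/r$ combine to $1+\frac32-3=-\frac12$, and we get
$$\Big[8e\Big(\frac{2e}3\Big)^{3/2}\Big(\frac32\Big)^3\sqrt{\frac rN}\,\Big]^r\le\Big(180\sqrt{\frac rN}\Big)^r.$$

**Step 3: summing over $r$.** Terms with $r\le\sqrt N$ are at most $(180N^{-1/4})^r$, with sum tending to $0$. Terms with $\sqrt N<r\le\delta N$ are at most $2^{-r}$, since $180\sqrt\delta=0.18<\frac12$; their sum also tends to $0$. So for large $N$ a good system exists. $\square$

Fix such a system for each large $N$.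

## 9. A list-coloring graph that encodes $Ax=b$

In a list coloring each vertex has a list of allowed colors; a proper list coloring is a proper coloring that respects the lists. Colors $1,2,3$ are also called $\mathsf T,\mathsf F,\mathsf N$ (true, false, neutral).

**Definition (type graph $H_b$, $b\in\mathbb F_2^M$).** Its vertices are called types.

* For each variable $j\in[N]$: the literals $x_j$ and $\bar x_j$, with list $\{\mathsf T,\mathsf F\}$, joined by an edge.
* For each row $r\in[M]$ and $s=(\alpha,\beta)\in\mathbb F_2^2$: six gadget types $u,v,o,u',v',o'$. The list of $o$ is $\{\mathsf T,\mathsf F\}$, that of $o'$ is $\{\mathsf T\}$, and those of $u,v,u',v'$ are $\{1,2,3\}$.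

Let row $r$ have slots $(i,j,h)$. For $(r,s)$ put $\gamma'=\alpha+\beta+b_r+1$. Let $\lambda_1$ be $x_i$ if $\alpha=0$ and $\bar x_i$ if $\alpha=1$; define $\lambda_2$ from $(j,\beta)$ and $\lambda_3$ from $(h,\gamma')$ in the same way. The edges of the gadget are
$$u\lambda_1,\quad v\lambda_2,\quad uv,\quad uo,\quad vo,\quad u'o,\quad v'\lambda_3,\quad u'v',\quad u'o',\quad v'o'.$$

The triangle $u,v,o$ computes an "or" of $\lambda_1,\lambda_2$ into $o$, and $u',v',o'$ computes an "or" of $o,\lambda_3$, which must be true.

**Gadget property.** Suppose the $\lambda$'s are colored with $\{\mathsf T,\mathsf F\}$. The gadget can be properly list-colored iff not all of $\lambda_1,\lambda_2,\lambda_3$ are $\mathsf F$.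

**Proof.** If all are $\mathsf F$, then $u,v\ne\mathsf F$ and $u\ne v$, so $\{u,v\}=\{\mathsf T,\mathsf N\}$ and $o=\mathsf F$. Then $u',v'\ne\mathsf F$, so $\{u',v'\}=\{\mathsf T,\mathsf N\}$, and $o'\ne\mathsf T$, which is impossible.

If $\lambda_1=\mathsf T$, take $u=\mathsf F$, $v=\mathsf N$, $o=\mathsf T$, $u'=\mathsf F$, $v'=\mathsf N$, $o'=\mathsf T$: the neutral vertices $v,v'$ do not conflict with $\lambda_2,\lambda_3$, we have $u\ne\lambda_1$ and $u'\ne o$, and each triangle has three colors. If $\lambda_2=\mathsf T$, exchange the colors of $u$ and $v$. If $\lambda_1=\lambda_2=\mathsf F$ and $\lambda_3=\mathsf T$, take $u=\mathsf T$, $v=\mathsf N$, $o=\mathsf F$, $v'=\mathsf F$, $u'=\mathsf N$, $o'=\mathsf T$; again all ten edges are proper. $\square$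

Read true as $1$. The literal $\lambda_1$ is false iff the first slot value equals $\alpha$, and similarly for the others. So the clause $\lambda_1\vee\lambda_2\vee\lambda_3$ forbids exactly the slot values $(\alpha,\beta,\gamma')$, and these satisfy $\alpha+\beta+\gamma'=b_r+1$. As $(\alpha,\beta)$ varies, the four clauses of row $r$ forbid exactly the triples that violate the equation. So together they express the $r$-th equation of $Ax=b$.

**Example 4.** For the slots $(1,2,3)$ and $b_r=0$, the choices $s=(0,0),(0,1),(1,0),(1,1)$ give the clauses $x_1\vee x_2\vee\bar x_3$, $x_1\vee\bar x_2\vee x_3$, $\bar x_1\vee x_2\vee x_3$, $\bar x_1\vee\bar x_2\vee\bar x_3$. They forbid $(0,0,1),(0,1,0),(1,0,0),(1,1,1)$, the triples of odd sum. If a variable is repeated, nothing changes: the clauses speak about slot values.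

**The public pairs $D$.** Let $D$ be the set of type pairs that are edges of $H_b$ for some $b$. Only the pairs $\{v'_{r,s},x_h\},\{v'_{r,s},\bar x_h\}$ depend on $b$, and they depend only on $b_r$. The maximum degree of $D$ is at most $d=97$: a literal has its partner and at most $24\cdot4$ gadget neighbors (24 slots, four choices of $s$), and gadget types have degree at most $4$ (the maximum is attained by $v'$, with $x_h,\bar x_h,u',o'$).

**Kinds.** There are 26 kinds of types: the two literal kinds ($x$ and $\bar x$) with $N$ types each, and 24 gadget kinds (six letters, four values of $s$) with $8N$ types each. The list depends only on the kind, and pairs in $D$ join types of different kinds.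

## 10. Hidden types: a colorable family and a far family

**Definition (input graph).** Let $a=26+k$ and $n=aq$. Partition $V$ publicly into $P_1,\dots,P_k$ and classes $Q_\kappa$, one per kind, all of size $q$. Let $Q=\bigcup_\kappa Q_\kappa$. Each $w\in Q_\kappa$ independently gets a hidden uniform type $\pi(w)$ of kind $\kappa$. The edges are:

* all pairs between $P_i$ and $P_j$ for $i\ne j$;
* all pairs between $w\in Q_\kappa$ and $P_i$ whenever $i\in[k]$ is not in the list of $\kappa$;
* $ww'$ for $w,w'\in Q$ with $\pi(w)\pi(w')\in E(H_b)$.

The sets $P_i$ act as a palette: they force color $i$ to mean the same thing everywhere, and so enforce the lists. In the YES distribution, $b=Az$ with $z\in\mathbb F_2^N$ uniform. In the NO distribution, $b\in\mathbb F_2^M$ is uniform. In both, $\pi$ is independent of $b$.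

A YES graph is always $k$-colorable. Color $x_j$ by $\mathsf T$ iff $z_j=1$, and $\bar x_j$ oppositely. All clauses hold, so by the gadget property each gadget extends, and different gadgets share only literals. This is a proper list coloring of $H_b$. Color $P_i$ by $i$ and each $w\in Q$ by the color of its type; this color is in the list of $w$, so it differs from $i$ whenever $w$ is joined to $P_i$.

The next lemma is for the other side: NO graphs are far.

**Lemma 6.** Let $c_k=\frac1{24(16k+256)a^2}$ and let $N$ be large. If $q\ge q_0(N)$, the NO graph is $\frac{c_k}N$-far from $k$-colorable with probability at least $0.99-(2/e)^N$.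

**Proof.**

**Step 1: two likely events.** For fixed $x$, the number of violated equations of $Ax=b$ is binomial with parameters $M,\frac12$. By Hoeffding it is at most $M/4$ with probability at most $e^{-2(M/4)^2/M}=e^{-M/8}=e^{-N}$. So with probability at least $1-(2/e)^N$, every $x$ violates more than $M/4=2N$ equations. Each of the $194N$ type classes $\pi^{-1}(\theta)$ has expected size at least $\frac q{8N}$. By Chernoff it is smaller than $\frac q{16N}$ with probability at most $e^{-q/(64N)}$. Choose $q_0(N)$ with $194N\,e^{-q/(64N)}\le0.01$ for $q\ge q_0(N)$; then with probability at least $0.99$ every type class has size at least $\frac q{16N}$. Assume both events, put $\epsilon=c_k/N$, and suppose $f$ has fewer than $\epsilon n^2$ mono edges.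

**Step 2: the palette fixes the names of the colors and enforces the lists.** Let $\kappa_i$ be a most frequent color in $P_i$; it appears at least $q/k$ times. If $\kappa_i=\kappa_j$ with $i\ne j$ there are at least $q^2/k^2=n^2/(ka)^2\ge\epsilon n^2$ mono edges (for $N\ge k$, since $k^2\le24(16k+256)k$), a contradiction. So the $\kappa_i$ are distinct, and after renaming colors $\kappa_i=i$. A vertex $w\in Q$ with color $i$ outside its list is joined to all of $P_i$, so it is on at least $q/k$ mono edges to the palette. Hence there are at most $k\epsilon n^2/q$ such $w$.

**Step 3: rounding to a coloring of $H_b$.** Pick a uniformly random representative from each type class, independently, and let $g(\theta)$ be its $f$-color. A given vertex is picked with probability at most $16N/q$. So the expected number of types with $g(\theta)$ outside the list is at most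
$$\frac{16N}q\cdot\frac{k\epsilon n^2}q=16ka^2\epsilon N=16ka^2c_k\le16ka^2c_kN.$$
A mono edge of $H_b$ under $g$ comes from a mono edge $ww'$ of $f$ inside $Q$ whose two ends are both picked; the ends have different types, so this has probability at most $(16N/q)^2$. So the expected number of mono edges of $H_b$ is at most $(\frac{16N}q)^2\epsilon n^2=256a^2\epsilon N^2=256a^2c_kN$. Call both kinds of defects violations. Their expected total is at most $(16k+256)a^2c_kN=\frac N{24}$. Fix representatives with at most $\frac N{24}$ violations.

**Step 4: a good assignment, hence a contradiction.** Each violation concerns either the gadgets of one row (a list of a gadget type, or an edge of a gadget), or the literals of one variable (their lists, or the edge $x_j\bar x_j$), which occurs in at most 24 rows. So all but at most $N$ rows are free of violations. Put $x_j=1$ iff $g(x_j)=\mathsf T$. In a row free of violations, the literals have colors in $\{\mathsf T,\mathsf F\}$, opposite for $x_j$ and $\bar x_j$, and the four gadgets are properly list-colored. By the gadget property all four clauses hold under $x$, so $x$ satisfies the equation. Hence $x$ violates at most $N<2N$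 equations, a contradiction. $\square$

## 11. A generous oracle that still reveals too little

This is the step that turns independence of rows into a query lower bound.

**Lemma 7.** Let a deterministic algorithm make at most $Q_0\le\delta N^2/7760$ queries. Then its acceptance probabilities under YES and NO differ by at most $\frac1{10}$.

**Proof.** Answers to queries not inside $Q\times Q$ are determined by public information, and repeated queries bring nothing. So assume all queries are distinct pairs in $Q$.

**Step 1: the oracle.** We give the algorithm more information than it asks for, in a form that is easy to analyze. An oracle maintains a set $R\subseteq Q$ of revealed vertices, initially empty. On a query $\{w,w'\}$: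

* if at least one endpoint is unrevealed and $\{\pi(w),\pi(w')\}\in D$ (a *hit*), both endpoints become revealed;
* afterwards, any unrevealed endpoint that has now been in at least $N/(2d)$ queries becomes revealed.

When $w$ becomes revealed, the oracle announces $\pi(w)$ and, if $\pi(w)$ is a gadget type of row $r$, also $b_r$.

The query answer is a function of the announced data. If after the query an endpoint is still unrevealed, there was no hit, so the pair of types is not in $D$ and the answer is "non-edge". If both endpoints are revealed, both types are known. If they are not in $D$, it is a non-edge. If they are in $D$ and adjacency depends on $b_r$, then one of them is a gadget vertex of row $r$, so $b_r$ has been announced. So the algorithm can run on the announcements alone. Since $D$ does not involve $b$, whether a vertex becomes revealed at a given step depends only on $\pi$ and the earlier transcript.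

**Step 2: equal transcripts until overflow.** Stop the interaction, recording only "overflow", at the step in which $|R|$ would exceed $\delta N$. A possible transcript $h$ of the stopped interaction fixes all queries. Its announcements are conditions on $\pi$ (who is revealed when, and with which type) and conditions on entries of $b$. So $h$ occurs iff $\pi\in\Pi_h$ and $b_I=\beta$, for a set $\Pi_h$, a vector $\beta$ and a set $I=I(h)$ of at most $\delta N$ rows, at most one per revealed vertex. By Lemma 5 the rows of $A$ indexed by $I$ are linearly independent, so $b_I=(Az)_I$ is uniform on $\mathbb F_2^I$ under YES, and clearly also under NO. As $\pi$ is independent of $b$, in both cases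
$$\Pr[h]=\Pr[\pi\in\Pi_h]\,2^{-|I|}.$$
So the stopped transcripts have the same distribution in both cases. The probability of accepting without overflow is the same, and so is the probability of overflow. Hence the acceptance probabilities differ by at most $\Pr[\text{overflow}]$.

**Step 3: what a history says about the hidden types.** To bound overflow, fix $b$ and consider the unstopped process. We claim that the set of $\pi$ consistent with a given history consists exactly of those that

$$\text{agree with the announced types on }R\quad\text{and satisfy}\quad\{\pi(w),\pi(y)\}\notin D\text{ for every past query }\{w,y\}\text{ with }w\notin R.\tag{4}$$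

These conditions are necessary: if $w\notin R$ now, then $w$ was unrevealed at the query $\{w,y\}$ and stayed so, and hence the query was not a hit. Conversely, let $\pi'$ satisfy (4). We show by induction over the steps that $\pi'$ produces the same history. Consider a past query $\{w,y\}$ with the same earlier history. If both endpoints were already revealed, nothing happens. Otherwise, if both endpoints are in $R$ now, then $\pi'$ has the announced types there, so it gives a hit iff the history had one. If one of them is not in $R$ now, the history had no hit, and $\pi'$ has none by (4). The count rule depends only on the queries and on who is revealed. The announced types agree, because they belong to vertices of $R$, and the announced bits agree, because $b$ is fixed.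

So, given the history, $\pi|_{Q\setminus R}$ is uniform on the assignments (of types of the right kinds) that satisfy these constraints.

**Step 4: hits are rare.** An unrevealed $w$ has been in fewer than $N/(2d)$ queries. Given also all other types, each constraint excludes at most $d$ types for $w$. Every kind has at least $N$ types, so $\pi(w)$ is uniform on a set of more than $N-\frac N2=\frac N2$ types. At the next query $\{w,y\}$ at most $d$ of them give a hit with $\pi(y)$. Therefore a query with an unrevealed endpoint is a hit with conditional probability at most $2d/N$.

**Step 5: overflow is unlikely.** Each hit reveals at most two vertices, so the expected number of vertices revealed by hits is at most $4dQ_0/N$. A vertex revealed by the count rule has been in at least $N/(2d)$ queries, and the queries have $2Q_0$ endpoints in total, so at most $2Q_0/(N/2d)=4dQ_0/N$ vertices are revealed that way. By Markov,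
$$\Pr[|R|>\delta N]\le\frac{8dQ_0}{\delta N^2}=\frac{776\,Q_0}{\delta N^2}\le\frac1{10}.\qquad\square$$

## 12. Proof of Theorem B

Let $\epsilon$ be small and $N=\lfloor c_k/\epsilon\rfloor$, so $c_k/N\ge\epsilon$, and a graph that is $\frac{c_k}N$-far is $\epsilon$-far. Take $q\ge q_0(N)$ and $n=aq$. Suppose a tester $T$ has $q_T(n,\epsilon)\le\delta N^2/7760$. It accepts a YES graph with probability at least $\frac23$. By Lemma 6 it accepts the NO distribution with probability at most $\frac13+0.01+(2/e)^N<0.36$ for $N$ large. The difference exceeds $0.3$. For each fixed outcome of its internal coins, $T$ is a deterministic algorithm to which Lemma 7 applies; averaging over the coins, the difference is at most $0.1$, a contradiction. For $\epsilon$ small we have $N\ge c_k/(2\epsilon)$, so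
$$q_T(\epsilon)\ge q_T(n,\epsilon)>\frac{\delta N^2}{7760}\ge\frac{\delta c_k^2}{4\cdot7760}\,\epsilon^{-2}.$$
This is Theorem B with $b_k=\delta c_k^2/31040$ and $\epsilon_k$ so small that $N$ is as large as required above. $\blacksquare$

## 13. All $k$: testers, witnesses and the canonical sample size

**Theorem C.**

1. For every fixed $k\ge3$, the one-sided and two-sided query complexities of testing $k$-colorability are both $\Theta_k(\epsilon^{-2})$. More precisely, there is a one-sided tester with $O(k^2\log^2k\cdot\epsilon^{-2})$ queries for every $k\ge2$.
2. For every $k\ge2$, every graph $\epsilon$-far from $k$-colorable contains a non-$k$-colorable subgraph on $O(k\log k/\epsilon)$ vertices. For fixed $k\ge3$ this matches, up to a constant, the Alon–Krivelevich lower bound $\Omega(1/\epsilon)$ quoted in Section 1, and it replaces their upper bound $O(1/\epsilon^2)$.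
3. For fixed $k\ge3$, the optimal sample size of the canonical tester (pick a random vertex set, query all its pairs, accept iff it spans a $k$-colorable graph) is $\Theta_k(1/\epsilon)$. Failure probability $\eta$ is achieved with $O_k(\epsilon^{-1}\log(2/\eta))$ vertices.

**Proof of part 1.** Run the tester of the Corollary with general $k$, $\eta=\frac16$ and $C=8(k+1)\ln(24k+12)=O(k\log k)$. It never rejects a $k$-colorable graph, it accepts an $\epsilon$-far graph with probability at most $\frac16+e^{-C/(3\epsilon)}<\frac13$ (here $C\ge24\ln60>90$), and it makes at most $2C^2/\epsilon^2$ queries. For $k\ge3$ the lower bound is Theorem B.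

**Proof of part 2.** Take $C$ for $\eta=\frac12$. If $n<C/\epsilon$, take $G$ itself, which is not $k$-colorable. Otherwise apply Theorem A: $G[S]$ is $k$-colorable with probability at most $\frac12$, and $\Pr[|S|>2C/\epsilon]\le e^{-C/(3\epsilon)}<\frac12$. So neither happens with positive probability, and some $S$ with $|S|\le2C/\epsilon$ spans a non-$k$-colorable graph.

**Proof of part 3, upper bound.** Use Theorem A with $\eta/2$ in place of $\eta$, so $C=8(k+1)\ln\frac{8k+4}\eta=O_k(\log\frac2\eta)$. Let $S_m$ be a uniformly random $m$-set with $m=\min(n,\lceil2C/\epsilon\rceil)$. If $n<C/\epsilon$ the sample is all of $V$, and an $\epsilon$-far graph is rejected. Otherwise, note that conditionally on $|S|=j\le m$ the set $S$ is a uniform $j$-set, which can be realized as a random subset of $S_m$; and a subset of a set spanning a $k$-colorable graph spans a $k$-colorable graph. So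
$$\Pr[G[S_m]\ k\text{-colorable}]\le\Pr\big[G[S]\ k\text{-colorable}\,\big|\,|S|\le m\big]\le\frac{\Pr[G[S]\ k\text{-colorable}]}{\Pr[|S|\le m]}\le\frac{\eta/2}{1/2}=\eta.$$
Here $\Pr[|S|\le m]\ge\frac12$: it is $1$ if $m=n$, and otherwise at least $1-e^{-C/(3\epsilon)}$. With $\eta=\frac13$ this is a tester with $O_k(1/\epsilon)$ sample vertices.

**Proof of part 3, lower bound.** A canonical tester with sample size $s$ makes at most $s^2/2$ queries, so Theorem B gives $s^2/2\ge b_k/\epsilon^2$ for $\epsilon\le\epsilon_k$, that is, $s=\Omega_k(1/\epsilon)$. $\square$

## 14. Binary constraint systems and graph homomorphisms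

The proof of Theorem A uses little about colorings: only that a choice at one vertex strikes out choices at others. Let $V$ be a set of $n$ variables with alphabet $[k]$, and let $\perp$ be a symmetric conflict relation between pairs $(v,i),(w,j)$ with $v\ne w$. For $f:V\to[k]$, the pair $\{v,w\}$ is violated if $(v,f(v))\perp(w,f(w))$. For example, if $(v,i)\perp(w,j)$ means $i\ne j$, the constraint on $\{v,w\}$ is "equal values"; if it means $i=j$ and $vw\in E(G)$, violated pairs are mono edges.

**Theorem D (all binary constraint systems).** Let $V$ be a set of $n$ variables with alphabet $[k]$, and let $\perp$ be any symmetric conflict relation between pairs $(v,i),(w,j)$ with $v\ne w$. Suppose every $f:V\to[k]$ has at least $\epsilon n^2$ violated pairs $\{v,w\}$. Let $C=16k\ln\frac{4k+2}\eta$ with $\eta\in(0,1)$ and $n\ge C/\epsilon$, and let $S$ contain each variable independently with probability $C/(\epsilon n)$. Then with probability at least $1-\eta$ the system induced on $S$ is unsatisfiable. In particular, homomorphism to any fixed graph $H$ with $k$ vertices is testable with one-sided error by inspecting $O(k\log k/\epsilon)$ random vertices (take $(v,i)\perp(w,j)$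 iff $vw\in E(G)$ and $ij\notin E(H)$).

**Proof.**

**Step 1: traces for constraints.** We adapt Section 4. Keep $\tau=\frac\epsilon2$, but put $\gamma=\frac1{8k}$ and $d_0=k$. Call $(w,j)$ a surviving pair at time $t$ if $w\in A_t$ and $j\in L_t(w)$. Put
$$m_t(v)=\min_{i\in L_t(v)}\tfrac1n\big|\{(w,j):w\in A_t,\ j\in L_t(w),\ (v,i)\perp(w,j)\}\big|,$$
$$L_{t+1}(w)=L_t(w)\setminus\{j:(v_{t+1},c_{t+1})\perp(w,j)\}\quad(w\in A_t).$$
All else is unchanged: $A_0=V$, $L_0=[k]$, $a_0=m_0$; the order $\succ_t$; admissibility ($v_{t+1}\in A_t$, $c_{t+1}\in L_t(v_{t+1})$, $d_{t+1}=a_t(v_{t+1})\ge\tau$); $O_{t+1}$, $Z_{t+1}$, $A_{t+1}$; $a_{t+1}=\min(a_t,m_{t+1})$; $X(F)$ and $X^*(F)$.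

**Step 2: the budget.** We need the analogue of Lemma 1, with (b) starting from $d_0=k$.

(a), (b): $a_0(v)\le k=d_0$, since there are at most $kn$ pairs. For $t\ge1$, a vertex $v\in A_t$ is not in $O_t$, so $a_t(v)\le a_{t-1}(v)\le a_{t-1}(v_t)=d_t$. Hence $d_{t+1}=a_t(v_{t+1})\le d_t$.

(c): the potential $\frac1n\sum_{w\in A_t}|L_t(w)|$ starts at $k$ and is never negative. In step $t+1$ all surviving pairs in conflict with $(v_{t+1},c_{t+1})$ disappear, so it drops by at least $m_t(v_{t+1})\ge d_{t+1}$. So $\sum_{t=1}^Td_t\le k$.

(d): conflicts join different variables, so the list of $v_{t+1}$ is unchanged in step $t+1$, and $v_{t+1}$ stays alive. Afterwards $(v_{t+1},c_{t+1})$ conflicts with no surviving pair, so $a_{t+1}(v_{t+1})=0<\tau$ and $v_{t+1}$ is never chosen again. The $v_\ell$ are distinct.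

**Step 3: linear growth of the forbidden set.** We prove the statement of Lemma 2 with the new $\gamma$. Suppose $\delta_t<\gamma\epsilon t$ for $1\le t\le T+1$, with $\delta_t$ and $s(v)$ as there. Choose $\ell(v)\le s(v)$ and $f(v)\in L_{\ell(v)}(v)$ such that exactly $n\,a_{s(v)}(v)$ pairs surviving at time $\ell(v)$ conflict with $(v,f(v))$. If $\{v,w\}$ is violated by $f$ and $\ell(v)\le\ell(w)$, then $w\in A_{\ell(w)}\subseteq A_{\ell(v)}$ and $f(w)\in L_{\ell(w)}(w)\subseteq L_{\ell(v)}(w)$. So $(w,f(w))$ is one of those $n\,a_{s(v)}(v)$ pairs, and different $w$ give different pairs. Hence at most $n\sum_va_{s(v)}(v)$ pairs are violated. As in (2),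
$$\epsilon\le\frac\epsilon2+\delta_{T+1}d_T+\sum_{t=1}^T\delta_t(d_{t-1}-d_t)\le\frac\epsilon2+\gamma\epsilon\sum_{t=0}^Td_t\le\frac\epsilon2+2k\gamma\epsilon=\frac34\epsilon,$$
because $d_0+\sum_{t\ge1}d_t\le2k$. This is a contradiction.

**Step 4: samples and traces.** If $\chi$ satisfies the system induced on $S$, build a trace as in Lemma 3: while some $v\in S$ has $a_t(v)\ge\tau$, take the $\succ_t$-maximum $v_{t+1}$ of $S$ and $c_{t+1}=\chi(v_{t+1})$. By maximality $S\cap O_{t+1}=\emptyset$. For $v\in S$ the pair $(v,\chi(v))$ does not conflict with $(v_{t+1},\chi(v_{t+1}))$, so $\chi(v)$ stays in its list. The process stops after at most $k/\tau$ steps with $S\cap X^*(F)=\emptyset$. Lemma 4 holds with the same proof: it only uses $O_\ell$ and the linear orders $\succ_\ell$.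

**Step 5: the union bound.** Steps 1 to 3 of the proof of Theorem A use only these four facts. Now $\rho=e^{-C\gamma/2}=\frac\eta{4k+2}$ with the new values, since $\frac{C\gamma}2=\ln\frac{4k+2}\eta$. So the system on $S$ is satisfiable with probability at most $\frac{(2k+1)\rho}{1-2k\rho}\le\eta$.

**Step 6: homomorphisms.** Let $(v,i)\perp(w,j)$ iff $vw\in E(G)$ and $ij\notin E(H)$; this is symmetric, and violated pairs are edges of $G$ not mapped to edges of $H$. Deleting the violated edges of $f$ makes $f$ a homomorphism to $H$. So if $G$ is $\epsilon$-far from having a homomorphism to $H$, then every $f$ has at least $\epsilon n^2$ violated pairs. Take $\eta=\frac16$. If $n<C/\epsilon$, read the whole graph and decide exactly. Otherwise draw $S$, accept if $|S|>2C/\epsilon$, and else query all pairs in $S$ and accept iff $G[S]$ has a homomorphism to $H$. A graph with a homomorphism to $H$ is always accepted, since restrictions of homomorphisms are homomorphisms. An $\epsilon$-far graph is accepted with probability at most $\frac16+e^{-C/(3\epsilon)}<\frac13$, as $C\ge16\ln36>50$. At most $2C/\epsilon=O(k\log k/\epsilon)$ vertices are inspected. (For $k=1$ the factor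 $\log k$ is to be read as a positive constant.) $\square$
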